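# Finite test sets for indexed languages, by generic matrices

## 1. Two homomorphisms on the words $a^nb^nc^n$

Let $L=\{a^nb^nc^n : n\ge 1\}$, and let $g,h:\{a,b,c\}^*\to\Delta^*$ be two monoid homomorphisms into a free monoid. We want to know whether $g(w)=h(w)$ for every $w\in L$, and we want to find out by looking at finitely many words. How many words must we look at?

One word, $abc$, is not enough. Take $\Delta=\{u,v\}$ and
$$g(a)=u,\quad g(b)=v,\quad g(c)=\varepsilon;\qquad h(a)=uv,\quad h(b)=h(c)=\varepsilon .$$
Then $g(abc)=uv=h(abc)$, but $g(a^2b^2c^2)=uuvv$ while $h(a^2b^2c^2)=uvuv$.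

Sixteen words are enough. To see this we replace words by matrices, where linear algebra is available.

**Lemma 1.** For every finite alphabet $\Delta=\{a_1,\dots,a_q\}$ there is an injective monoid homomorphism $\rho:\Delta^*\to M_2(\mathbb Q)$.

*Proof.* The homomorphism $a_i\mapsto 0^i1$ from $\Delta^*$ to $\{0,1\}^*$ is injective, because no code word is a prefix of another. Compose it with
$$0\mapsto U=\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad 1\mapsto W=\begin{pmatrix}1&0\\1&1\end{pmatrix}.$$
We must recover a word in $U,W$ from its product. Every such product has nonnegative entries and determinant $1$. Multiplying a matrix with rows $r_1,r_2$ by $U$ on the left gives rows $r_1+r_2,\ r_2$, and multiplying by $W$ gives $r_1,\ r_1+r_2$. So if the leftmost factor is $U$, the first row is entrywise $\ge$ the second; if it is $W$, the second row is entrywise $\ge$ the first. Both cannot hold, since then the rows would be equal and the determinant $0$. For the identity matrix (the empty product) neither holds. Hence the product determines whether the word is empty and, if not, its leftmost factor. Since $U$ and $W$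 are invertible we may cancel that factor and continue, so the product determines the whole word. $\square$

For instance $\rho(a_1)=UW=\begin{pmatrix}2&1\\1&1\end{pmatrix}$ and $\rho(a_2)=UUW=\begin{pmatrix}3&2\\1&1\end{pmatrix}$.

Back to $a^nb^nc^n$. Put $x=\rho(g(a))$, $y=\rho(g(b))$, $z=\rho(g(c))$, and let $x',y',z'$ be the matrices obtained in the same way from $h$. Fix a position $(s,t)$ and consider
$$u_n=\bigl(x^ny^nz^n-x'^ny'^nz'^n\bigr)_{st}.$$
We have $(x^ny^nz^n)_{st}=\sum_{p,q}(x^n)_{sp}(y^n)_{pq}(z^n)_{qt}$. Each summand is an entry of the Kronecker product $x^n\otimes y^n\otimes z^n=(x\otimes y\otimes z)^n$, an $8\times 8$ matrix. So $u_n$ is a fixed linear functional of $M^n$, where $M$ is the $16\times16$ block-diagonal matrix with blocks $x\otimes y\otimes z$ and $x'\otimes y'\otimes z'$. By Cayley–Hamilton, $M^{16}=\sum_{i<16}c_iM^i$, hence $u_{n+16}=\sum_{i<16}c_iu_{n+i}$. If $u_1=\dots=u_{16}=0$, then $u_n=0$ for all $n\ge1$. Since $\rho$ is injective, agreement of $g$ and $h$ on $\{a^nb^nc^n: 1\le n\le 16\}$ forces agreement on $L$.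

These sixteen words do not depend on $g$, on $h$, or on $\Delta$. For which languages is there such a finite set, and can it be computed from a grammar?

## 2. Test sets, indexed grammars, and two theorems

**Definition (test set).** A finite subset $F$ of a language $L\subseteq\Sigma^*$ is a *test set* for $L$ if for every finite alphabet $\Delta$ and every pair of homomorphisms $g,h:\Sigma^*\to\Delta^*$: $g(x)=h(x)$ for all $x\in L$ if and only if $g(x)=h(x)$ for all $x\in F$.

The problem comes from the report "Homomorphisms: Decidability, Equality and Test Sets" (CS-80-02). The background is as follows. For each regular set there effectively exists a test set. For each context-free language too: if $G=(N,T,P,S)$ is context-free, $n=\operatorname{card}N$, and $m$ is the maximal length of a right side of a production, then $\{w\in L(G):|w|\le m^{3n+1}\}$ is a test set for $L(G)$. For context-sensitive grammars, on the other hand, a test set cannot be effectively constructed. Conjecture 6.4 of the report asserts that for every indexed language, given by an indexed grammar, there effectively exists a test set. Here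 "effectively exists" means that an algorithm constructs it from the grammar. The conjecture is true, and we shall prove it.

**Definition (indexed grammar, in the sense of Aho).** An indexed grammar is $G=(N,T,I,P,S)$ with finite sets $N$ of nonterminals, $T$ of terminals and $I$ of indices, and $S\in N$. Here $P$ is a finite set of productions $A\to X_1\eta_1\cdots X_k\eta_k$ with $k\ge0$, $X_i\in N\cup T$, $\eta_i\in I^*$, and $\eta_i=\varepsilon$ if $X_i\in T$. Each index $f\in I$ has a finite set of *index productions* $A\to X_1\cdots X_k$ with $X_i\in N\cup T$. Sentential forms are words over $NI^*\cup T$: every nonterminal occurrence carries its own index string. One step replaces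

* $A\theta$ by $X_1\theta_1\cdots X_k\theta_k$ with $\theta_i=\eta_i\theta$, if $A\to X_1\eta_1\cdots X_k\eta_k$ is in $P$;
* $Af\theta$ by $X_1\theta_1\cdots X_k\theta_k$ with $\theta_i=\theta$, if $A\to X_1\cdots X_k$ is in $f$;

where always $\theta_i=\varepsilon$ if $X_i\in T$. The language $L(G)$ is the set of $w\in T^*$ with $S\Rightarrow^*w$.

So an index string is a stack with its top on the left. A production in $P$ pushes and hands a copy of the whole stack to each nonterminal child. An index production in $f$ pops $f$ and hands the rest to each nonterminal child.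

**The running example.** Let $N=\{S,R,A_1,A_2,A_3\}$, $T=\{a,b,c\}$, $I=\{\sigma,\tau\}$. The set $P$ consists of
$$S\to R\tau,\qquad R\to R\sigma,\qquad R\to A_1A_2A_3 .$$
The index productions in $\sigma$ are $A_1\to aA_1$, $A_2\to bA_2$, $A_3\to cA_3$. Those in $\tau$ are $A_1\to a$, $A_2\to b$, $A_3\to c$. For example,
$$S\Rightarrow R\tau\Rightarrow R\sigma\tau\Rightarrow A_1\sigma\tau\,A_2\sigma\tau\,A_3\sigma\tau\Rightarrow aA_1\tau\,A_2\sigma\tau\,A_3\sigma\tau\Rightarrow aa\,A_2\sigma\tau\,A_3\sigma\tau\Rightarrow^* aabbcc .$$
The only choice is the number $m$ of pushes of $\sigma$, and $A_1\sigma^m\tau$ derives exactly the terminal word $a^{m+1}$. So $L(G)=\{a^nb^nc^n:n\ge1\}$.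

**Theorem A.** There is an algorithm which, given an indexed grammar $G$, constructs a finite test set $F\subseteq L(G)$ for $L(G)$. So Conjecture 6.4 holds.

Section 1 suggests aiming at a statement about matrices.

**Theorem B (strong form).** There is an algorithm which, given an indexed grammar $G$ and $d\ge1$, constructs a finite $F_d\subseteq L(G)$ such that for **every** field $\mathbb F$ and **every** monoid homomorphism $\alpha:T^*\to M_d(\mathbb F)$,
$$\operatorname{span}_{\mathbb F}\alpha(F_d)=\operatorname{span}_{\mathbb F}\alpha(L(G)).$$

## 3. Theorem A from spans of $4\times4$ matrices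

This section deduces Theorem A from Theorem B with $d=4$.

Let $F=F_4$; it depends only on $G$. Let $g,h:T^*\to\Delta^*$ agree on $F$, and take $\rho$ from Lemma 1. Then
$$\alpha(w)=\begin{pmatrix}\rho(g(w))&0\\0&\rho(h(w))\end{pmatrix}\in M_4(\mathbb Q)$$
is a monoid homomorphism $T^*\to M_4(\mathbb Q)$. For each of the four positions $(s,t)$, consider the linear functional
$$\begin{pmatrix}M&0\\0&M'\end{pmatrix}\mapsto(M-M')_{st}$$
on block-diagonal matrices. It vanishes on $\alpha(F)$, hence on $\operatorname{span}\alpha(F)=\operatorname{span}\alpha(L(G))$, hence on $\alpha(L(G))$. So $\rho(g(w))=\rho(h(w))$, that is $g(w)=h(w)$, for all $w\in L(G)$. Conversely, agreement on $L(G)$ implies agreement on $F\subseteq L(G)$. Thus $F$ is a test set, and Theorem B says that it is effectively constructed. $\square$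

In particular it is decidable whether two given homomorphisms are equivalent on a given indexed language: construct $F$ and compare on it. It remains to prove Theorem B.

## 4. A dimension count for context-free grammars, and where it stops

Let us first prove the statement of Theorem B for a context-free grammar $(N,T,P,S)$ with $n$ nonterminals. Put $D=d^2=\dim M_d(\mathbb F)$. Define $L_a^{(i)}=\{a\}$ for $a\in T$, $L_A^{(0)}=\emptyset$ for $A\in N$, and
$$L_A^{(i+1)}=\bigcup_{A\to X_1\cdots X_k}L_{X_1}^{(i)}\cdots L_{X_k}^{(i)} .$$
These are finite sets, increasing in $i$, and $\bigcup_iL_S^{(i)}$ is the language. Given $\alpha$, let $U_X^{(i)}=\operatorname{span}\alpha(L_X^{(i)})$. As multiplication is bilinear, $U_A^{(i+1)}=\sum_{A\to X_1\cdots X_k}U_{X_1}^{(i)}\cdots U_{X_k}^{(i)}$. So the tuple $(U_A^{(i+1)})_A$ is determined by $(U_A^{(i)})_A$, and once two consecutive tuples are equal the sequence is constant. Each strict increase raises $\sum_A\dim U_A^{(i)}\le nD$ by at least $1$, so the sequence is constant from $i=nD$ on. Hence $F_d=L_S^{(nD)}$ works, for every field and every $\alpha$ at once.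

Now try this for an indexed grammar. The roles of the nonterminals are played by the pairs $A\theta$ of a nonterminal and an index string, and there are infinitely many of these. The bound $nD$ on the total dimension is gone, and stabilization fails with it. In the running example take $d=1$ and $\alpha(a)=\alpha(b)=\alpha(c)=1$. The space attached to $A_1\sigma^m\tau$ changes from $0$ to $\mathbb F$ exactly in round $m+1$, because a derivation of $a^{m+1}$ from it has $m+1$ nested steps. The family of all these spaces changes in every round, for ever. The space attached to $S$ alone does stabilize, being a subspace of $M_d(\mathbb F)$, but nothing tells us when.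

## 5. Indices as operators on tuples of subspaces

The way out is to stop tabulating the strings $\theta$ and to let each single index act.

**Notation.** Let $\Gamma=N\cup T$. For a field $\mathbb F$ we consider tuples $V=(V_X)_{X\in\Gamma}$ of subspaces of $M_d(\mathbb F)$. For a word put $V(X_1\cdots X_m)=V_{X_1}\cdots V_{X_m}$, the span of all products $v_1\cdots v_m$ with $v_i\in V_{X_i}$. Put $V(\varepsilon)=\mathbb F\cdot1$, and $V(H)=\sum_{e\in H}V(e)$ for $H\subseteq\Gamma^*$, so $V(\emptyset)=0$. Since $V(e_1)V(e_2)=V(e_1e_2)$ and multiplication is bilinear,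
$$V(H_1)V(H_2)=V(H_1H_2).\tag{1}$$

**A bottom marker.** Add to $G$ a new index $\bot$ with no index productions, and put $I_\bot=I\cup\{\bot\}$. From now on $\Rightarrow$ refers to this augmented grammar. View a word $e\in\Gamma^*$ as a sentential form in which all index strings are empty. For $\theta\in I_\bot^*$ let $e[\theta]$ be $e$ with each nonterminal $B$ replaced by $B\theta$. We use two facts.

* (D1) If $A\zeta\Rightarrow^*e\in\Gamma^*$, then $A\zeta\theta\Rightarrow^*e[\theta]$. Indeed, steps depend only on the tops of index strings, so $\theta$ may be appended at the bottom of all of them throughout.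
* (D2) $A\bot\Rightarrow^*e\in\Gamma^*$ forces $e\in T^*$; and for $w\in T^*$ we have $A\bot\Rightarrow^*w$ iff $A\Rightarrow^*w$ in $G$. Indeed, $\bot$ is never popped or pushed, so in a derivation from $A\bot$ every nonterminal carries a string in $I^*\bot$, which is nonempty. Deleting or appending $\bot$ everywhere translates derivations of terminal words into each other.

For $\zeta\in I_\bot^*$ put
$$K_{A,\zeta}=\{e\in\Gamma^*:A\zeta\Rightarrow^*e\}\ (A\in N),\qquad K_{a,\zeta}=\{a\}\ (a\in T).$$
By (D2), $K_{S,\bot}=L(G)$. In the running example
$$K_{A_1,\sigma}=\{aA_1\},\quad K_{A_1,\tau}=\{a\},\quad K_{A_1,\bot}=\emptyset,\quad K_{R,\sigma}=\{a^mA_1b^mA_2c^mA_3:m\ge1\}.$$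
For the last set: push $\sigma$ another $m-1\ge0$ times, split, and pop all $m$ copies of $\sigma$; a word of $\Gamma^*$ is reached only when every stack is empty.

**The operator view.** This paragraph is motivation only; the proof does not use it. Fix $\alpha$. For a string $\theta$ let $V^\theta$ be the tuple with $V^\theta_a=\mathbb F\alpha(a)$ and $V^\theta_A=\operatorname{span}\alpha\{w\in T^*:A\theta\Rightarrow^*w\}$. Take a derivation $Af\theta\Rightarrow^*w\in T^*$ and cut each branch at the first moment when the stack has shrunk to $\theta$. This exhibits some $e\in K_{A,f}$ with $e[\theta]\Rightarrow^*w$. The converse is (D1). Hence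
$$V^{f\theta}_A=V^\theta(K_{A,f}).$$
So prefixing the index $f$ acts on tuples of subspaces by one rule, the same for all $\theta$, and there are only finitely many rules. But each rule involves an infinite set $K_{A,f}$, and we want to replace it by a finite subset $E_{A,f}$.

For a single tuple $V$ this is easy: $V(K_{A,f})$ has dimension at most $D$, so at most $D$ words of $K_{A,f}$ suffice. The trouble is that these words depend on $V$, while infinitely many tuples $V^\theta$ (and all $\alpha$, over all fields) have to be served by one choice. Here is the dependence in $K_{R,\sigma}$ for $d=2$, over $\mathbb Q$. Let $V_X=\mathbb Q\cdot1$ for all $X\ne a$. If $V_a$ is spanned by $\operatorname{diag}(1,2)$, the words with $m=2,3$ suffice, since $\operatorname{diag}(1,4)$ and $\operatorname{diag}(1,8)$ span all diagonal matrices. If $V_a$ is spanned by $\begin{pmatrix}0&1\\0&0\end{pmatrix}$, those two words give $0$ while $m=1$ does not.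

We need a finite choice that is uniform in $V$. So we make $V$ generic and use Hilbert's basis theorem.

## 6. Generic matrices and the relation $w\preceq H$

Here we build a polynomial condition, independent of the field, that forces $V(w)\subseteq V(H)$ for all tuples $V$.

Recall **Hilbert's basis theorem**: a polynomial ring in finitely many variables over $\mathbb Z$ is Noetherian, so each of its ideals is finitely generated. Consequently, if an ideal is generated by a possibly infinite set $Q$, then it is generated by a finite subset of $Q$: take finitely many generators and write each as a combination of finitely many elements of $Q$.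

A subspace of $M_d(\mathbb F)$ is the intersection of the kernels of the linear functionals vanishing on it. So $V(w)\subseteq V(H)$ means that every functional $\ell$ which vanishes on $V(H)$ vanishes on $V(w)$. We therefore make both the spanning matrices of $V_X$ and the functional generic.

**Definition.** Fix $d$ and let $D=d^2$. For $X\in\Gamma$ and $1\le i\le D$ let $y_{X,i}$ be a $d\times d$ matrix of independent commuting variables, and let $\lambda_{ab}$ ($1\le a,b\le d$) be further variables. Let $\mathcal R=\mathbb Z[y,\lambda]$ be the polynomial ring in all these finitely many variables. For $w=X_1\cdots X_m\in\Gamma^*$ and $j\in\{1,\dots,D\}^m$ put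
$$p_{w,j}=\sum_{a,b}\lambda_{ab}\bigl(y_{X_1,j_1}y_{X_2,j_2}\cdots y_{X_m,j_m}\bigr)_{ab}\in\mathcal R,$$
the empty product being the identity matrix. For $H\subseteq\Gamma^*$ let $J(H)\subseteq\mathcal R$ be the ideal generated by all $p_{e,j}$ with $e\in H$. Write $w\preceq H$ if $p_{w,j}\in J(H)$ for all $j\in\{1,\dots,D\}^{|w|}$.

Clearly $w\in H$ implies $w\preceq H$.

**Example ($d=1$).** Here $D=1$, each symbol $X$ has one variable $y_X$, and $p_w=\lambda\,y_{X_1}\cdots y_{X_m}$. The ideal $J(H)$ is generated by monomials with coefficient $1$, and such an ideal contains the monomial $p_w$ iff some generator divides $p_w$. So $w\preceq H$ iff some $e\in H$ contains each symbol at most as often as $w$ does. For instance $aabbcc\preceq\{abc\}$.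

**Why $D$ matrices per symbol.** One generic matrix $y_A$ for each symbol would be too few, because a symbol may occur several times. Take $d=2$. By Cayley–Hamilton $y_A^2=\operatorname{tr}(y_A)\,y_A-\det(y_A)\cdot1$, so with one matrix per symbol we would get $p_{AA}=\operatorname{tr}(y_A)\,p_A-\det(y_A)\,p_\varepsilon$, that is "$AA\preceq\{A,\varepsilon\}$". But let $V_A$ be spanned by the matrix units $e_{12},e_{21}$. Then $e_{12}e_{21}=e_{11}$ lies in $V(AA)$ but not in $V(\{A,\varepsilon\})=\operatorname{span}(e_{12},e_{21},1)$. Subspaces must be substituted, not single matrices, and $D$ matrices are enough to span any subspace.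

**Lemma 2.** If $w\preceq H$, then $V(w)\subseteq V(H)$ for every field $\mathbb F$ and every tuple $V$ of subspaces of $M_d(\mathbb F)$.

*Proof.* Since $\dim V_X\le D$, choose $v_{X,1},\dots,v_{X,D}$ spanning $V_X$ (repetitions and zeros are allowed). Let $\ell(M)=\sum_{a,b}\ell_{ab}M_{ab}$ be any linear functional vanishing on $V(H)$. The substitution $y_{X,i}\mapsto v_{X,i}$, $\lambda_{ab}\mapsto\ell_{ab}$ is a ring homomorphism $\mathcal R\to\mathbb F$. It sends $p_{e,j'}$ to the value of $\ell$ at a product of elements of the $V_X$ that lies in $V(e)$. So for $e\in H$ every $p_{e,j'}$ goes to $0$, hence all of $J(H)$ goes to $0$, hence all $p_{w,j}$ go to $0$. With $w=X_1\cdots X_m$, this says that $\ell$ vanishes on all products $v_{X_1,j_1}\cdots v_{X_m,j_m}$. These span $V(w)$, so $\ell$ vanishes on $V(w)$. As $\ell$ was arbitrary, $V(w)\subseteq V(H)$. $\square$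

## 7. Good schemes

Hilbert's theorem will provide finite sets $E_{A,f}\subseteq K_{A,f}$ with $J(E_{A,f})=J(K_{A,f})$. That alone gives no algorithm: the theorem does not say which words to take, and the equality refers to the infinite set $K_{A,f}$. So we look for conditions on the finite sets alone that can be certified by finite data and still guarantee completeness. The conditions say that $E$ is closed, up to $\preceq$, under each single production.

**Definition (scheme).** A *scheme* is a family $E=(E_{A,f})_{A\in N,\,f\in I_\bot}$ of finite sets $E_{A,f}\subset\Gamma^*$. We extend it to nonempty strings: put $E_{a,\zeta}=\{a\}$ for $a\in T$ and nonempty $\zeta$, and for $A\in N$ and nonempty $\zeta'$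
$$E_{A,f\zeta'}=\bigcup_{Y_1\cdots Y_r\in E_{A,f}}E_{Y_1,\zeta'}\cdots E_{Y_r,\zeta'} .$$

This defines finite sets $E_{X,\zeta}$ for all $X\in\Gamma$ and $\zeta\in I_\bot^+$, computable from $E$. (An empty product of sets is $\{\varepsilon\}$.)

**Definition (good).** A scheme $E$ is *good* (for the given $d$) if

* (Sound) $E_{A,f}\subseteq K_{A,f}$ for all $A\in N$, $f\in I_\bot$;
* (C1) for every $f\in I$ and every index production $A\to X_1\cdots X_k$ in $f$: $X_1\cdots X_k\preceq E_{A,f}$;
* (C2) for every $f\in I_\bot$ and every $A\to X_1\eta_1\cdots X_k\eta_k$ in $P$: $w\preceq E_{A,f}$ for every $w\in E_{X_1,\eta_1f}\cdots E_{X_k,\eta_kf}$.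

Condition (C2) is imposed with one index $f$ below the pushed strings $\eta_i$. What lies under $f$ need not be mentioned, because $\preceq$ speaks about all tuples $V$ at once.

**Example (the running grammar, $d=1$).** Take
$$E_{A_1,\sigma}=\{aA_1\},\ E_{A_1,\tau}=\{a\},\ E_{A_1,\bot}=\emptyset,\quad\text{similarly for }A_2,b\text{ and }A_3,c,$$
$$E_{R,\sigma}=\{aA_1bA_2cA_3\},\quad E_{R,\tau}=\{abc\},\quad E_{R,\bot}=\emptyset,\qquad E_{S,\sigma}=E_{S,\tau}=E_{S,\bot}=\{abc\}.$$
(Sound) holds: $A_1\sigma\Rightarrow aA_1$, $A_1\tau\Rightarrow a$, and so on; $R\sigma\Rightarrow A_1\sigma A_2\sigma A_3\sigma\Rightarrow^*aA_1bA_2cA_3$; $R\tau\Rightarrow A_1\tau A_2\tau A_3\tau\Rightarrow^*abc$; and $Sf\Rightarrow R\tau f\Rightarrow A_1\tau f\,A_2\tau f\,A_3\tau f\Rightarrow^*abc$ for each $f\in I_\bot$. (C1) holds since $aA_1\in E_{A_1,\sigma}$, $a\in E_{A_1,\tau}$, and likewise for $A_2,A_3$. For (C2) we go through the three productions.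

* $R\to R\sigma$. At $\sigma$: $E_{R,\sigma\sigma}=\{a\cdot aA_1\cdot b\cdot bA_2\cdot c\cdot cA_3\}=\{aaA_1bbA_2ccA_3\}$, and $aaA_1bbA_2ccA_3\preceq\{aA_1bA_2cA_3\}$ by the divisibility criterion. At $\tau$: $E_{R,\sigma\tau}=\{aabbcc\}$ and $aabbcc\preceq\{abc\}$. At $\bot$: $E_{R,\sigma\bot}=\emptyset$ because $E_{A_1,\bot}=\emptyset$.
* $R\to A_1A_2A_3$. At $\sigma$ the product is $\{aA_1bA_2cA_3\}$, at $\tau$ it is $\{abc\}$, at $\bot$ it is empty.
* $S\to R\tau$. At every $f$ we have $E_{R,\tau f}=\{abc\}=E_{S,f}$, since $E_{R,\tau}=\{abc\}$ consists of a terminal word.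

So the scheme is good for $d=1$. The output will be $F_1=E_{S,\bot}=\{abc\}$. This is right: for $d=1$ both spans are $\mathbb F$ if $\alpha(a)\alpha(b)\alpha(c)\ne0$, and both are $0$ otherwise.

## 8. Existence by Hilbert's theorem, effectiveness by search

The purpose of this section is to show that a good scheme exists for every $G$ and $d$, and that one can be found.

**Lemma 3.** If $E$ satisfies (Sound), then $E_{X,\zeta}\subseteq K_{X,\zeta}$ for all $X\in\Gamma$ and all nonempty $\zeta\in I_\bot^+$.

*Proof.* Induction on $|\zeta|$. The case $X\in T$ is clear, and the case $|\zeta|=1$ is (Sound). Let $\zeta=f\zeta'$ with $\zeta'$ nonempty and $X\in N$. An element of $E_{X,\zeta}$ has the form $v=v_1\cdots v_r$ with $Y_1\cdots Y_r\in E_{X,f}$ and $v_i\in E_{Y_i,\zeta'}\subseteq K_{Y_i,\zeta'}$. By (Sound), $Xf\Rightarrow^*Y_1\cdots Y_r$. By (D1), $Xf\zeta'\Rightarrow^*(Y_1\cdots Y_r)[\zeta']$. If $Y_i\in N$ then the $i$-th factor is $Y_i\zeta'\Rightarrow^*v_i$; if $Y_i\in T$ it is $Y_i=v_i$. So $Xf\zeta'\Rightarrow^*v$, that is $v\in K_{X,\zeta}$. $\square$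

**Lemma 4.** For every $G$ and $d$ a good scheme exists.

*Proof.* **Step 1: choose the sets.** By Hilbert's basis theorem, $J(K_{A,f})$ is generated by finitely many of its generators $p_{e,j}$, $e\in K_{A,f}$. Let $E_{A,f}\subseteq K_{A,f}$ be the finite set of words $e$ involved. Then $J(E_{A,f})=J(K_{A,f})$. For $w\in K_{A,f}$ all $p_{w,j}$ lie in $J(K_{A,f})$, so
$$w\preceq E_{A,f}\quad\text{for every }w\in K_{A,f}.\tag{2}$$

**Step 2: check the conditions.** (Sound) holds by construction, so Lemma 3 applies. For (C1): if $A\to X_1\cdots X_k$ is in $f$, then $Af\Rightarrow X_1\cdots X_k$, so $X_1\cdots X_k\in K_{A,f}$, and (2) applies. For (C2): let $w=w_1\cdots w_k$ with $w_i\in E_{X_i,\eta_if}\subseteq K_{X_i,\eta_if}$. One step from $Af$ gives the form whose $i$-th factor is $X_i\eta_if$ if $X_i\in N$, and $X_i$ if $X_i\in T$. In the first case $X_i\eta_if\Rightarrow^*w_i$; in the second $X_i=w_i$. Hence $Af\Rightarrow^*w$, so $w\in K_{A,f}$, and (2) applies. $\square$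

**Lemma 5.** There is an algorithm that finds a good scheme, given $G$ and $d$.

*Proof.* If $E$ is good, this is witnessed by finite data:

* for (Sound), a derivation $Af\Rightarrow^*e$ for each $e\in E_{A,f}$;
* for (C1) and (C2), for each word $w$ to be treated and each $j$, an identity
$$p_{w,j}=\sum_{e\in E_{A,f},\,j'}q_{e,j'}\,p_{e,j'},\qquad q_{e,j'}\in\mathcal R .$$

The words $w$ to be treated are finite in number and computable from $E$, since there are finitely many productions and the sets $E_{X_i,\eta_if}$ are finite and computable. Whether given data form a valid witness is decidable: check each derivation step by step, and check each identity by expanding polynomials with integer coefficients. Conversely, a valid witness proves that $E$ is good. Enumerate all pairs (scheme, candidate witness) and stop at the first valid one. By Lemma 4 the search terminates. $\square$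

Note that the scheme found need not satisfy $J(E_{A,f})=J(K_{A,f})$. We know only that it is good, so the next section must work from goodness alone.

## 9. Good schemes are complete

Let $E$ be any good scheme and $\mathbb F$ any field. We show that $E_{S,\bot}$ captures all of $L(G)$ up to span.

**Step 1: the operators defined by $E$.** This step replaces the infinite rules of Section 5 by finite ones. For $f\in I_\bot$ and a tuple $V$ define the tuple $\Psi_f(V)$ by
$$\Psi_f(V)_a=V_a\ (a\in T),\qquad\Psi_f(V)_A=V(E_{A,f})\ (A\in N).$$
Put $\Psi_\varepsilon=\mathrm{id}$ and $\Psi_{f_1\cdots f_m}=\Psi_{f_1}\circ\cdots\circ\Psi_{f_m}$. Then $\Psi_{\zeta\zeta'}=\Psi_\zeta\circ\Psi_{\zeta'}$.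

**Lemma 6.** For nonempty $\zeta\in I_\bot^+$, every $X\in\Gamma$ and every $V$: $\ \Psi_\zeta(V)_X=V(E_{X,\zeta})$.

*Proof.* For $X\in T$ both sides are $V_X$. For $|\zeta|=1$ and $X\in N$ this is the definition. Let $\zeta=f\zeta'$ with $\zeta'$ nonempty and $X\in N$, and put $V'=\Psi_{\zeta'}(V)$. By induction on $|\zeta|$, $V'_Y=V(E_{Y,\zeta'})$ for all $Y\in\Gamma$. Using (1),
$$\Psi_\zeta(V)_X=V'(E_{X,f})=\sum_{Y_1\cdots Y_r\in E_{X,f}}V(E_{Y_1,\zeta'})\cdots V(E_{Y_r,\zeta'})=\sum_{Y_1\cdots Y_r\in E_{X,f}}V(E_{Y_1,\zeta'}\cdots E_{Y_r,\zeta'})=V(E_{X,\zeta}).\ \square$$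

**Step 2: goodness as inclusions of subspaces.** This step translates (C1) and (C2) into statements valid for **all** tuples $V$:

* (C1′) $V_{X_1}\cdots V_{X_k}\subseteq\Psi_f(V)_A$ for each $f\in I$ and each $A\to X_1\cdots X_k$ in $f$;
* (C2′) $\Psi_{\eta_1f}(V)_{X_1}\cdots\Psi_{\eta_kf}(V)_{X_k}\subseteq\Psi_f(V)_A$ for each $f\in I_\bot$ and each $A\to X_1\eta_1\cdots X_k\eta_k$ in $P$.

For (C1′): the left side is $V(X_1\cdots X_k)$, and by (C1) and Lemma 2 it is contained in $V(E_{A,f})=\Psi_f(V)_A$. For (C2′): by Lemma 6 and (1) the left side is $V(E_{X_1,\eta_1f}\cdots E_{X_k,\eta_kf})$, the sum of the spaces $V(w)$ over the words $w$ in that product. By (C2) and Lemma 2 each of them is contained in $V(E_{A,f})=\Psi_f(V)_A$.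

**Step 3: induction on derivations.** This step shows that nothing derivable is missed.

**Lemma 7.** If $\theta\in I^*\bot$, $w\in T^*$ and $A\theta\Rightarrow^*w$, then $V(w)\subseteq\Psi_\theta(V)_A$ for every tuple $V$.

*Proof.* Induction on the length of the derivation, for all $A,\theta,w,V$ simultaneously. The length is at least $1$ because $A\in N$. Write $\theta=f\theta'$ with $f\in I_\bot$ and let $V'=\Psi_{\theta'}(V)$, so that $\Psi_\theta(V)=\Psi_f(V')$. After the first step each further step rewrites a descendant of exactly one factor of the new form, so the rest of the derivation splits into derivations from the factors, each shorter than the whole.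

*The first step uses $A\to X_1\eta_1\cdots X_k\eta_k$ in $P$.* Then $w=w_1\cdots w_k$, where $X_i\eta_i\theta\Rightarrow^*w_i$ by a shorter derivation if $X_i\in N$, and $w_i=X_i$ if $X_i\in T$. We claim
$$V(w_i)\subseteq\Psi_{\eta_i\theta}(V)_{X_i}=\Psi_{\eta_if}(V')_{X_i}.$$
The equality holds because $\eta_i\theta=\eta_if\theta'$. The inclusion holds by induction if $X_i\in N$, since $\eta_i\theta\in I^*\bot$; if $X_i\in T$, both sides are $V_{X_i}$. Multiplying and applying (C2′) to the tuple $V'$,
$$V(w)=V(w_1)\cdots V(w_k)\subseteq\Psi_{\eta_1f}(V')_{X_1}\cdots\Psi_{\eta_kf}(V')_{X_k}\subseteq\Psi_f(V')_A=\Psi_\theta(V)_A .$$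

*The first step uses $A\to X_1\cdots X_k$ in $f$.* Since $\bot$ has no index productions, $f\in I$, and so $\theta'\in I^*\bot$. Now $w=w_1\cdots w_k$, where $X_i\theta'\Rightarrow^*w_i$ by a shorter derivation if $X_i\in N$, and $w_i=X_i$ if $X_i\in T$. By induction in the first case and trivially in the second, $V(w_i)\subseteq\Psi_{\theta'}(V)_{X_i}=V'_{X_i}$. By (C1′) for $V'$,
$$V(w)=V(w_1)\cdots V(w_k)\subseteq V'_{X_1}\cdots V'_{X_k}\subseteq\Psi_f(V')_A=\Psi_\theta(V)_A.\ \square$$

Both cases apply (C1′) or (C2′) to the tuple $V'=\Psi_{\theta'}(V)$, which depends on the unbounded string $\theta'$. This is where uniformity in $V$ is used.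

**Step 4: proof of Theorem B.** Find a good scheme $E$ by Lemma 5 and output $F_d=E_{S,\bot}$. By (Sound) and (D2), $F_d\subseteq K_{S,\bot}=L(G)\subseteq T^*$. Given $\alpha:T^*\to M_d(\mathbb F)$, put $V_a=\mathbb F\alpha(a)$ for $a\in T$ and $V_A=0$ for $A\in N$. Then $V(w)=\mathbb F\alpha(w)$ for every $w\in T^*$. If $w\in L(G)$, then $S\bot\Rightarrow^*w$ by (D2), and Lemma 7 with $\theta=\bot$ gives
$$\alpha(w)\in V(w)\subseteq\Psi_\bot(V)_S=V(E_{S,\bot})=\operatorname{span}_{\mathbb F}\alpha(F_d).$$
So $\operatorname{span}\alpha(L(G))\subseteq\operatorname{span}\alpha(F_d)$, and the reverse inclusion follows from $F_d\subseteq L(G)$. The scheme was chosen before $\mathbb F$ and $\alpha$, so the same $F_d$ serves all of them. $\square$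

With Section 3 this completes the proof of Theorem A, and Conjecture 6.4 is true.

## 10. Linear functionals, word equations, and free groups

The span statement gives more than Theorem A.

**(a) Functionals.** *For every field $\mathbb F$, every homomorphism $\alpha:T^*\to M_d(\mathbb F)$ and every linear functional $\ell$ on $M_d(\mathbb F)$: $\ell\circ\alpha$ vanishes on $L(G)$ iff it vanishes on $F_d$.* This is equivalent to the span equality, because $F_d\subseteq L(G)$ and a subspace is the intersection of the kernels of the functionals vanishing on it. The functionals $M\mapsto xMz$, with a row vector $x$ and a column vector $z$, give the special case of rational series $w\mapsto x\,\alpha(w)\,z$ of rank $\le d$.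

The dependence on $d$ cannot be removed. If $L(G)$ is infinite and $F\subset L(G)$ is finite, choose $w\in L(G)\setminus F$. The characteristic series of $\{w\}$ is rational, vanishes on $F$, and does not vanish on $L(G)$.

**(b) Word equations in several homomorphisms.** *For all $r,s\ge0$ one can effectively construct a finite $F\subseteq L(G)$ such that, for all $\Delta$, all homomorphisms or anti-homomorphisms $g_i,h_i:T^*\to\Delta^*$ and all $u_i,v_i\in\Delta^*$, the equation*
$$u_0g_1(w)u_1\cdots g_r(w)u_r=v_0h_1(w)v_1\cdots h_s(w)v_s\tag{3}$$
*holds for all $w\in L(G)$ iff it holds for all $w\in F$.*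

*Proof.* Take $F=F_d$ with $d=2^r+2^s$, and $\rho$ from Lemma 1. Put $\beta_i(w)=\rho(g_i(w))$ if $g_i$ is a homomorphism, and $\beta_i(w)=\rho(g_i(w))^{\mathsf T}$ if $g_i$ is an anti-homomorphism. In the second case $g_i(ww')=g_i(w')g_i(w)$, and transposition reverses products once more. So in both cases $\beta_i:T^*\to M_2(\mathbb Q)$ is a homomorphism, and its entries are those of $\rho(g_i(w))$ up to position. Define $\gamma_i$ from $h_i$ in the same way. Since $(x\otimes y)(x'\otimes y')=xx'\otimes yy'$,
$$\alpha(w)=\begin{pmatrix}\beta_1(w)\otimes\cdots\otimes\beta_r(w)&0\\0&\gamma_1(w)\otimes\cdots\otimes\gamma_s(w)\end{pmatrix}\in M_d(\mathbb Q)$$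
is a homomorphism (an empty tensor product is the $1\times1$ matrix $1$). Each entry of $\rho(u_0)\rho(g_1(w))\rho(u_1)\cdots\rho(g_r(w))\rho(u_r)$ is a linear combination, with coefficients independent of $w$, of products consisting of one entry from each $\beta_i(w)$. These products are exactly the entries of the first diagonal block. The same holds for the right side of (3) and the second block. So each entry of the difference of the $\rho$-images of the two sides has the form $\ell(\alpha(w))$ for a fixed linear functional $\ell$. By (a) it vanishes on $L(G)$ iff it vanishes on $F$. As $\rho$ is injective, the claim follows. $\square$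

For example, it is decidable whether $g(w)$ is a palindrome for all $w\in L(G)$: take $r=s=1$, empty $u_i,v_i$, $g_1=g$, and let $h_1(w)$ be the reversal of $g(w)$, an anti-homomorphism.

**(c) Matrices and groups.** *$F_{2d}$ is a test set for $L(G)$ with respect to all pairs of monoid homomorphisms $T^*\to M_d(\mathbb F)$, for any field $\mathbb F$.* Given such $g,h$ agreeing on $F_{2d}$, put $g(w)$ and $h(w)$ on the diagonal of a $2d\times2d$ block matrix $\alpha(w)$. The functionals $(M-M')_{st}$ vanish on $\alpha(F_{2d})$, hence on its span, hence on $\alpha(L(G))$. Moreover, every finitely generated free group embeds in $SL_2(\mathbb Z)$ (classical; Sanov), and $SL_2(\mathbb Z)\subset M_2(\mathbb Q)$. So the same $F_4$ is also a test set for pairs of homomorphisms into arbitrary finitely generated free groups.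

## 11. A small grammar whose test sets need a word of length $2^{2^n}$

How long must the words of a test set be? In the context-free case length $m^{3n+1}$ suffices. For indexed grammars no such single exponential bound is possible.

**(d) Lower bound.** *For each $n\ge1$ there is an indexed grammar with $O(n)$ symbols in total such that every test set for its language contains a word of length $2^{2^n}$.*

*Proof.* **Step 1: the grammar.** The idea is a binary counter on the stack that is decremented $2^n-1$ times, with a doubling before each decrement and one more doubling at value $0$. Take indices $f_0,f_1$ and the productions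
$$S\to D\,\underbrace{f_1\cdots f_1}_{n},\qquad D\to X_1X_1,\qquad X_{n+1}\to a,$$
$$Y_i\to R_if_0\ (0\le i<n),\qquad R_i\to R_{i-1}f_1\ (1\le i<n),\qquad R_0\to D .$$
The index productions in $f_0$ are $X_i\to X_{i+1}$ ($1\le i\le n$), and those in $f_1$ are $X_i\to Y_{i-1}$ ($1\le i\le n$).

**Step 2: one decrement.** Read an index string of length $n$ as a binary number $v$, least significant bit on top. Suppose $v>0$, and let $i-1$ be the number of trailing zeros, so the string is $f_0^{\,i-1}f_1\kappa$ with $1\le i\le n$. From $X_1$ the zeros are popped, reaching $X_i$ with $f_1\kappa$; then $f_1$ is popped, reaching $Y_{i-1}$ with $\kappa$. Now $f_0$ is pushed, giving $R_{i-1}$ with $f_0\kappa$, and then $f_1$ is pushed $i-1$ times, giving $R_0$ with $f_1^{\,i-1}f_0\kappa$, and finally $D$ with this string. It has length $n$ and represents $v-1$. If $v=0$, the string is $f_0^{\,n}$, and $X_1$ reaches $X_{n+1}$ with empty string and yields $a$.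

**Step 3: the language.** The nonterminals $X_1,\dots,X_n$ have only index productions, one for each index, and they occur with nonempty index strings. All other nonterminals have exactly one production, in $P$. So at each nonterminal occurrence exactly one production applies, and $D$ with counter $v$ generates exactly one word. Its length $\ell(v)$ satisfies $\ell(0)=2$ and $\ell(v)=2\ell(v-1)$, hence $\ell(v)=2^{v+1}$. The initial value is $v=2^n-1$, so $L(G)=\{a^{2^{2^n}}\}$.

**Step 4: test sets.** The empty set is not a test set, since not all pairs of homomorphisms agree on $a^{2^{2^n}}$: take $g(a)=b$ and $h(a)=\varepsilon$. So every test set contains this word. $\square$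

For $n=2$ the counter goes through $f_1f_1,\ f_0f_1,\ f_1f_0,\ f_0f_0$, that is $3,2,1,0$. For instance,
$$X_1f_0f_1\Rightarrow X_2f_1\Rightarrow Y_1\Rightarrow R_1f_0\Rightarrow R_0f_1f_0\Rightarrow Df_1f_0$$
is the decrement from $2$ to $1$. There are four doublings, and the single word generated is $a^{16}=a^{2^{2^2}}$.
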